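
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Close-to-planar graphs can be far from gap-planar}


\begin{abstract}
A graph is $k$-gap-planar if it has a drawing whose crossings can be assigned to the edges involved in them so that every edge receives at most $k$ crossings. It is $k$-close-to-planar if each of its subgraphs $H$ has a drawing with at most $k|E(H)|$ crossings. The first property implies the second. We show that there is no converse, even with loss: for every $t$ there is a $1$-close-to-planar graph that is not $t$-gap-planar. The graphs are thickened grids on a M\"obius band. The proof combines an orientation argument with the Lov\'asz Local Lemma. We also show that the least $t$ such that every $1$-close-to-planar graph on $n$ vertices is $t$-gap-planar has order $\sqrt n$.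
\end{abstract}

\section{One drawing for all subgraphs, or one for each}

Let $\mathbb N=\{0,1,2,\dots\}$. Graphs are finite and simple; our conventions on drawings are collected at the end of this section. A graph $G$ is \emph{$k$-gap-planar}, for $k\in\mathbb N$, if it has a drawing in the plane in which each crossing can be assigned to one of the two edges involved in it so that every edge is assigned at most $k$ crossings. Hall's matching theorem removes the assignment from this definition.

\begin{lemma}\label{lem:hall}
A graph $G$ is $k$-gap-planar if and only if it has a drawing in which, for every $E'\subseteq E(G)$, there are at most $k|E'|$ crossings between members of $E'$.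
\end{lemma}

\begin{proof}
The crossings between members of $E'$ can only be assigned to members of $E'$, so the condition is necessary. Conversely, form a bipartite graph with the crossings on one side and $k$ copies of every edge of $G$ on the other, joining a crossing to all copies of its two edges. A set $X$ of crossings that involves exactly the edges in $E'$ has $k|E'|\ge|X|$ neighbors. By Hall's theorem the crossings can be matched to distinct copies, which is the required assignment.
\end{proof}

So gap-planarity asks for one drawing that has few crossings on every subgraph. The weaker condition lets the drawing depend on the subgraph: $G$ is \emph{$k$-close-to-planar} if every subgraph $H$ of $G$ satisfies $\operatorname{cr}(H)\le k|E(H)|$, where $\operatorname{cr}(H)$ is the least number of crossings in a drawing of $H$. Every $k$-gap-planar graph is $k$-close-to-planar. For $k=0$ both properties mean planarity. For $k=1$ they differ: $K_{6,6}$ is $1$-close-to-planar but not $1$-gap-planar \cite{dagstuhl}. This leads to the following question.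

\begin{quote}
\emph{Is there a function $f:\mathbb N\to\mathbb N$ such that every $k$-close-to-planar graph is $f(k)$-gap-planar?} \cite{dagstuhl}
\end{quote}

The two conditions involve the same numbers $k|E'|$ and differ only in the order of two quantifiers. Hall's theorem already turns a condition on all sets of edges into a single assignment, and one might hope that exchanging the quantifiers costs no more than a change of $k$. This is not so.

\begin{theorem}\label{thm:answer}
For every integer $t\ge1$ there is a $1$-close-to-planar graph that is not $t$-gap-planar. Moreover, for every $\varepsilon>0$ and every integer $t\ge1$ there is a graph $G$ that is not $t$-gap-planar and satisfies $\operatorname{cr}(H)\le\varepsilon|E(H)|$ for all subgraphs $H\subseteq G$.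
\end{theorem}

Hence no function $f$ exists. Since a $1$-close-to-planar graph is $k$-close-to-planar for every $k\ge1$, a suitable value $f(k)$ exists only for $k=0$.

\paragraph{The idea.}
Take a long strip of grid and glue its ends with a twist, so that it lies on a M\"obius band. In the plane the twist must cause crossings somewhere, but we are free to say where. A subgraph $H$ can thus be drawn with the twist at a place that is cheap for $H$. Averaged over all places, the price per edge is inversely proportional to the length of the strip. A single drawing for all subgraphs has to commit itself to some place, and if the edges of the grid are replaced by thick bundles, then the bundles near this place are crossed very often. What has to be proved is that a twist cannot be spread thinly along the strip. Section~\ref{sec:mobius} treats the case without bundles, where the obstruction is visible by hand: the orientation of the strip is determined locally, and it propagates. Section~\ref{sec:thick} adds the bundles. There the Lov\'asz Local Lemma extracts from a hypothetical drawing a copy of the thin grid that is plane in every short section of the strip. Section~\ref{sec:order} determines the order of magnitude of the gap between the two notions.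

\paragraph{Conventions.}
In a drawing, vertices are distinct points, and edges are simple arcs that join their ends and contain no other vertex. Two edges share finitely many points, and each common interior point of two edges counts as one crossing of that pair. We may assume that edges are polygonal arcs. Indeed, making all crossing points into vertices gives a plane (multi)graph, which after subdividing edges is simple and therefore has a plane drawing with straight segments. In it the edges of the original graph follow the same paths of the planarized graph as before, so any two of them meet in the corresponding points, and no crossings are gained or lost.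

For real $\kappa>0$ we call $G$ \emph{$\kappa$-close-to-planar} if $\operatorname{cr}(H)\le\kappa|E(H)|$ for every subgraph $H$. We write $\operatorname{gap}(G)$ for the least integer $k\ge0$ such that $G$ is $k$-gap-planar.

\section{The M\"obius grid}\label{sec:mobius}

Let $L\ge4$. The \emph{M\"obius grid} $M_L$ has the vertices $v_{i,j}$ with $i\in\mathbb Z$ and $j\in\{-1,0,1\}$, under the identification
\[
  v_{i+L,j}=v_{i,-j}.
\]
Its edges are the vertical edges $v_{i,j}v_{i,j+1}$ with $j\in\{-1,0\}$ and the horizontal edges $v_{i,j}v_{i+1,j}$. Column $i$ is the set $\{v_{i,-1},v_{i,0},v_{i,1}\}$; column $i+L$ is the same set, read in the opposite direction. There are $3L$ vertices and $2L+3L=5L$ edges. The graph lies on the M\"obius band obtained from $\mathbb R\times[-1,1]$ by identifying $(x,y)$ with $(x+L,-y)$.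

\paragraph{Cut drawings.}
For $r\in\{0,\dots,L-1\}$ let $\mathcal C_r$ be the following drawing of $M_L$ (Figure~\ref{fig:cut}). Place $v_{r+p,j}$ at the point $(p,j)$ for $1\le p\le L$. The vertical edges and the horizontal edges between columns $r+p$ and $r+p+1$ with $1\le p<L$ are drawn as segments of a planar $3\times L$ grid. The three remaining edges are
\[
  v_{r+L,j}\,v_{r+L+1,j}=v_{r,-j}\,v_{r+1,-j},
\]
and they join $(L,j)$ to $(1,-j)$. The outer boundary of the grid contains
\[
  (L,-1),\quad (L,0),\quad (L,1),\quad (1,1),\quad (1,0),\quad (1,-1)
\]
in this cyclic order, and the remaining edges join the first of these points to the fourth, the second to the fifth and the third to the sixth. The outer face is a disc on the sphere, and we draw the three edges in it like chords, each pair crossing exactly once and no three concurrent. So the only crossed edges of $\mathcal C_r$ are the three horizontal edges between columns $r$ and $r+1$.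

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\foreach \x in {1,...,5} \draw (\x,-1)--(\x,1);
\foreach \y in {-1,0,1} \draw (1,\y)--(5,\y);
\draw[thick] (5,1)--(5.5,1)--(5.5,1.6)--(4.5,1.6)--(1.5,2.8)--(-0.1,2.8)--(-0.1,-1)--(1,-1);
\draw[thick] (5,0)--(5.8,0)--(5.8,2.2)--(4.5,2.2)--(3,1.75)--(1.5,2.2)--(0.2,2.2)--(0.2,0)--(1,0);
\draw[thick] (5,-1)--(6.1,-1)--(6.1,2.8)--(4.5,2.8)--(1.5,1.6)--(0.5,1.6)--(0.5,1)--(1,1);
\foreach \x in {1,...,5} \foreach \y in {-1,0,1} \fill (\x,\y) circle (2pt);
\end{tikzpicture}
\caption{A cut drawing of the M\"obius grid $M_5$. Twelve of its fifteen horizontal edges and all its vertical edges form a planar $3\times5$ grid. The three thick edges join the last column to the first one turned upside down, and they cross pairwise. The cut may be made between any two consecutive columns.}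
\label{fig:cut}
\end{figure}

\paragraph{Windows.}
For $a\in\mathbb Z$ let the \emph{window} $F_a$ be the subgraph of $M_L$ formed by the columns $a,a+1,a+2,a+3$, their $8$ vertical edges, and the $9$ horizontal edges between consecutive ones of these columns. Since $L\ge4$, these four columns are distinct, so $F_a$ is an ordinary $3\times4$ grid with $12$ vertices. We shall show that some window of $M_L$ is not drawn plane, however $M_L$ is drawn. This is more than the nonplanarity of $M_L$, since edges far from each other along the strip may cross. The stronger form is what we need once bundles are present.

The proof transports an orientation along the strip. This is the reason for having three rows: a vertex in the middle row has four neighbors, and the cyclic order of its edges in the plane tells which side of the strip we see. To compare the orders at two consecutive middle vertices we read both off the boundary of a window. This uses the following standard fact. In its statement, the order of the arcs at $c$ makes sense because polygonal arcs that meet only at $c$ leave $c$ in different directions.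

\begin{lemma}\label{lem:rotation}
Let $Q$ be a polygonal simple closed curve, $\Omega$ a component of $\mathbb R^2\setminus Q$, and $c\in\Omega$. Let $\alpha_1,\dots,\alpha_4$ be polygonal arcs from $c$ to distinct points $q_1,\dots,q_4\in Q$, pairwise disjoint except at $c$, and contained in $\Omega$ except for the ends $q_i$. If $q_1,q_2,q_3,q_4$ occur in this cyclic order along $Q$, directed so that $\Omega$ is on its left, then the counterclockwise order of the arcs at $c$ is $\alpha_1,\alpha_2,\alpha_3,\alpha_4$.
\end{lemma}

\begin{proof}
Let $\beta=\alpha_1\cup\alpha_3$, an arc that we direct from $q_1$ through $c$ to $q_3$. We show that $\alpha_2$ leaves $\beta$ to the right and $\alpha_4$ leaves it to the left.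

Let $Q'$ be the part of $Q$ from $q_1$ to $q_3$ in the given direction and $Q''$ the part from $q_3$ to $q_1$, so that $q_2$ is an interior point of $Q'$ and $q_4$ an interior point of $Q''$. Since $\beta$ is an arc in $\Omega$ between two points of $Q$, the set $\Omega\setminus\beta$ has exactly two components $\Omega'$ and $\Omega''$, with boundaries $Q'\cup\beta$ and $Q''\cup\beta$. In particular, $\Omega'$ is one of the two components of the complement of the polygonal simple closed curve $Q'\cup\beta$, and such a component lies on the same side along the whole curve.

Near an interior point of $Q'$, the points to the left of $Q$ belong to $\Omega\setminus\beta$, and hence to $\Omega'$, because the boundary of $\Omega''$ does not contain the interior points of $Q'$. So $\Omega'$ is on the left of the closed curve that follows $Q'$ from $q_1$ to $q_3$ and then $\beta$ backward from $q_3$ to $q_1$. Therefore $\Omega'$ is on the right of $\beta$. In the same way, $\Omega''$ is on the left of the closed curve that follows $Q''$ from $q_3$ to $q_1$ and then $\beta$ forward. Therefore $\Omega''$ is on the left of $\beta$.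

The set $\alpha_2\setminus\{c,q_2\}$ is connected, lies in $\Omega\setminus\beta$, and is in $\Omega'$ near $q_2$. So it lies in $\Omega'$, and $\alpha_2$ leaves $c$ to the right of $\beta$. In the same way $\alpha_4$ leaves $c$ to the left of $\beta$. Seen in the direction of $\beta$ at $c$, the arc $\alpha_1$ is behind and $\alpha_3$ is ahead. The counterclockwise order is thus behind, right, ahead, left, that is, $\alpha_1,\alpha_2,\alpha_3,\alpha_4$.
\end{proof}

\begin{proposition}\label{prop:mobius}
Let $L\ge4$. It is impossible to represent the vertices of $M_L$ by distinct points and each edge $e$ of $M_L$ by a simple polygonal arc $\gamma_e$ joining its ends in such a way that every window $F_a$ is drawn by its arcs as a plane graph.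
\end{proposition}

\begin{proof}
Suppose that there is such a representation. For $i\in\mathbb Z$ put $c_i=v_{i,0}$, and let
\[
  \mathsf E_i,\ \mathsf N_i,\ \mathsf W_i,\ \mathsf S_i
\]
be the arcs $\gamma_e$ of the edges from $c_i$ to $v_{i+1,0}$, $v_{i,1}$, $v_{i-1,0}$ and $v_{i,-1}$, respectively. These edges belong to the window $F_{i-1}$, so the four arcs meet only at $c_i$ and have a counterclockwise cyclic order there. Let $\sigma_i=+1$ if this order is $(\mathsf E_i,\mathsf N_i,\mathsf W_i,\mathsf S_i)$, as in the usual picture of a grid. Let $\sigma_i=-1$ if it is the reverse order $(\mathsf S_i,\mathsf W_i,\mathsf N_i,\mathsf E_i)$. In the remaining cases $\sigma_i$ is undefined.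

\medskip\noindent
\emph{Propagation: for every $i$, the signs $\sigma_i$ and $\sigma_{i+1}$ are defined and equal.}
Consider the plane drawing of $F_{i-1}$, whose columns are $i-1,\dots,i+2$ (Figure~\ref{fig:window}). Let $Q$ be the image of the boundary $10$-cycle of this grid. It is a polygonal simple closed curve, and in one of its two directions, which we call the \emph{standard} one, it passes in cyclic order through
\[
  x=v_{i+2,0},\quad n'=v_{i+1,1},\quad n=v_{i,1},\quad w=v_{i-1,0},\quad s=v_{i,-1},\quad s'=v_{i+1,-1}.
\]
The other $17-10=7$ edges of $F_{i-1}$ form a tree: the edge $c_ic_{i+1}$, the edges from $c_i$ to $n,w,s$, and the edges from $c_{i+1}$ to $x,n',s'$. Its six leaves lie on $Q$. The image of the tree without the leaves is connected and disjoint from $Q$, so it lies in one component $\Omega$ of $\mathbb R^2\setminus Q$.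

Suppose first that $\Omega$ is on the left of $Q$ in the standard direction. From $c_i$ there are arcs in the tree to $x$ (through $c_{i+1}$, beginning with $\mathsf E_i$), to $n$, to $w$ and to $s$. They are pairwise disjoint except at $c_i$, and their ends occur along $Q$ in the order $(x,n,w,s)$. By Lemma~\ref{lem:rotation} the counterclockwise order at $c_i$ is $(\mathsf E_i,\mathsf N_i,\mathsf W_i,\mathsf S_i)$, so $\sigma_i=+1$. From $c_{i+1}$ there are arcs to $x$, to $n'$, to $w$ (through $c_i$, beginning with $\mathsf W_{i+1}$) and to $s'$, and their ends occur in the order $(x,n',w,s')$. So $\sigma_{i+1}=+1$ as well.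

If $\Omega$ is on the right of $Q$ in the standard direction, then it is on the left in the other direction. Along this direction the ends occur in the orders $(s,w,n,x)$ and $(s',w,n',x)$, and Lemma~\ref{lem:rotation} gives $\sigma_i=\sigma_{i+1}=-1$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.3]
\draw[very thick] (0,-1) rectangle (3,1);
\draw (0,0)--(3,0);
\draw (1,-1)--(1,1);
\draw (2,-1)--(2,1);
\foreach \x in {0,...,3} \foreach \y in {-1,0,1} \fill (\x,\y) circle (1.6pt);
\node[left] at (0,0) {$w$};
\node[right] at (3,0) {$x$};
\node[above] at (1,1) {$n$};
\node[above] at (2,1) {$n'$};
\node[below] at (1,-1) {$s$};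
\node[below] at (2,-1) {$s'$};
\node[above right] at (1,0) {$c_i$};
\node[above right] at (2,0) {$c_{i+1}$};
\end{tikzpicture}
\caption{The window with columns $i-1,i,i+1,i+2$. Its boundary cycle (thick) becomes the closed curve $Q$. The other edges form a tree with inner vertices $c_i$ and $c_{i+1}$ and leaves $x,n',n,w,s,s'$ on $Q$. The order of the leaves along $Q$ fixes the order of the edges at $c_i$ and at $c_{i+1}$, in both cases with the same sign.}
\label{fig:window}
\end{figure}

\medskip\noindent
\emph{Contradiction.}
By propagation all signs are equal, so $\sigma_L=\sigma_0$. On the other hand, $v_{i+L,j}=v_{i,-j}$ gives $c_L=c_0$ and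
\[
  \mathsf E_L=\mathsf E_0,\qquad \mathsf W_L=\mathsf W_0,\qquad \mathsf N_L=\mathsf S_0,\qquad \mathsf S_L=\mathsf N_0.
\]
So at the point $c_L=c_0$ the order $(\mathsf E_L,\mathsf N_L,\mathsf W_L,\mathsf S_L)$ is $(\mathsf E_0,\mathsf S_0,\mathsf W_0,\mathsf N_0)$, which is the reverse of $(\mathsf E_0,\mathsf N_0,\mathsf W_0,\mathsf S_0)$. Hence $\sigma_L=-\sigma_0$, a contradiction.
\end{proof}

In particular, every drawing of $M_L$ has two crossing edges in a common window. But this alone does not answer the question: a cut drawing has three crossings on three edges, and we may assign one to each, so $\operatorname{gap}(M_L)=1$.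

\section{Thickening the edges}\label{sec:thick}

To make every twist expensive we replace each edge by many parallel ones. If two bundles of $D$ edges cross, they cause $D^2$ crossings on $2D$ edges. To keep the graph simple we use paths of length~$2$ instead of parallel edges.

For $D\ge1$, let $G_{L,D}$ be obtained from $M_L$ by replacing each edge $e$ by $D$ internally disjoint paths $P_{e,1},\dots,P_{e,D}$ of length $2$. The \emph{bundle} $B_e$ is the set of the $2D$ edges of these paths. Since $M_L$ has $3L$ vertices and $5L$ edges,
\[
  |E(G_{L,D})|=10LD\qquad\text{and}\qquad |V(G_{L,D})|=3L+5LD\le8LD .
\]

\begin{theorem}\label{thm:main}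
Let $L\ge4$ and $D\ge1$.
\begin{itemize}
\item[(a)] There is a probability distribution on drawings of $G_{L,D}$ in which every edge is involved in at most $2D/L$ crossings in expectation. Consequently $G_{L,D}$ is $(D/L)$-close-to-planar.
\item[(b)] If $D\ge664k$, where $k\ge0$ is an integer, then $G_{L,D}$ is not $k$-gap-planar.
\end{itemize}
\end{theorem}

The point is that the bound in (a) improves as $L$ grows, while (b) does not depend on $L$.

\begin{proof}[Proof of Theorem~\ref{thm:answer} from Theorem~\ref{thm:main}]
For the first statement take $D=L=664t$. For the second take $D=664t$ and an integer $L\ge\max(4,D/\varepsilon)$. In both cases (b) with $k=t$ shows that $G_{L,D}$ is not $t$-gap-planar. Moreover, $D/L$ equals $1$ in the first case and is at most $\varepsilon$ in the second, so (a) gives the required closeness.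
\end{proof}

\subsection{Moving the twist}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Let $0\le r\le L-1$. In the cut drawing $\mathcal C_r$ replace each arc by $D$ parallel copies in a thin neighborhood, disjoint except at their ends. We can do this so that a copy of one arc and a copy of another cross exactly once if the two arcs cross in $\mathcal C_r$, and do not cross otherwise. Place the middle vertex of each path on its copy near one end, so that all crossings on this copy lie on only one of the two edges. This gives a drawing $\mathcal D_r$ of $G_{L,D}$. Only edges in bundles $B_e$ with $e$ a horizontal edge between columns $r$ and $r+1$ are crossed. Each of them crosses only copies of the two other such arcs, so it is in at most $2D$ crossings.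

Choose $r$ uniformly from $\{0,\dots,L-1\}$. An edge of $G_{L,D}$ is crossed for at most one value of $r$. Hence it is in at most $2D/L$ crossings in expectation.

Now let $H$ be a subgraph. Every crossing of the restriction of $\mathcal D_r$ to $H$ involves two edges of $H$, so the expected number of these crossings is at most
\[
  \frac12\sum_{g\in E(H)}\frac{2D}{L}=\frac DL\,|E(H)| .
\]
Some $\mathcal D_r$ has at most this many crossings on $H$, so $\operatorname{cr}(H)\le(D/L)|E(H)|$.
\end{proof}

\subsection{A thin grid inside any good drawing}

For part (b) we are given an arbitrary drawing of $G_{L,D}$, which need not draw the paths of a bundle in parallel. Choosing one path from each bundle gives a subdivision of $M_L$. By Proposition~\ref{prop:mobius} it suffices to choose so that, in every window, the chosen paths do not cross. If every edge set $E'$ has at most $k|E'|$ crossings, then two bundles have at most $4kD$ crossings, and among the $D^2$ pairs of paths only a fraction of at most $4k/D$ cross. So for any given pair of bundles, random choices are good with probability at least $1-4k/D$.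

They must be good for all pairs at once, and here a union bound is not enough. The number of pairs of edges in a common window is of order $L$, so we would need $Lk/D$ to be small. But then the closeness $D/L$ obtained in (a) would be large compared with $k$. What saves us is that we need no control over pairs of edges in no common window. Hence each bad event depends on a bounded number of others, and the symmetric Lov\'asz Local Lemma applies (\cite{EL}; \cite[Corollary~5.1.2]{AS}):

\begin{quote}
\emph{Let finitely many events be given, each of probability at most $p$ and each mutually independent of the family of all other events except at most $d$ of them. If $\mathrm e\,p\,(d+1)\le1$, then with positive probability none of the events occurs.}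
\end{quote}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
Suppose that $D\ge664k$ and that $G_{L,D}$ is $k$-gap-planar. By Lemma~\ref{lem:hall} and our conventions it has a polygonal drawing in which any set $E'$ of edges has at most $k|E'|$ crossings among its members. Fix this drawing.

\medskip\noindent
\emph{Random choices.}
Choose $\varphi(e)\in\{1,\dots,D\}$ uniformly and independently for each $e\in E(M_L)$. For distinct edges $e,f$ in a common window, let $A_{\{e,f\}}$ be the event that $P_{e,\varphi(e)}$ and $P_{f,\varphi(f)}$ cross, that is, some edge of one crosses some edge of the other. The set $B_e\cup B_f$ has $4D$ edges, hence at most $4kD$ crossings, and each crossing belongs to at most one pair $(P_{e,s},P_{f,u})$. So at most $4kD$ of the $D^2$ pairs cross, and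
\[
  \Pr(A_{\{e,f\}})\le p:=\frac{4k}{D}.
\]

\medskip\noindent
\emph{Dependencies.}
Each edge $e$ shares a window with at most $31$ other edges. Indeed, note that $F_{a+L}=F_a$. If $e$ is vertical in column $i$, then the windows containing $e$ are $F_{i-3},\dots,F_i$. They lie in columns $i-3,\dots,i+3$, with at most $7\cdot2+6\cdot3=32$ edges including $e$. If $e$ is horizontal between columns $i$ and $i+1$, then the windows containing $e$ are $F_{i-2},F_{i-1},F_i$. They lie in columns $i-2,\dots,i+3$, with at most $6\cdot2+5\cdot3=27$ edges including $e$.

The event $A_{\{e,f\}}$ depends only on $\varphi(e)$ and $\varphi(f)$. So it is mutually independent of the family of all $A_{\{e',f'\}}$ with $\{e',f'\}\cap\{e,f\}=\emptyset$. The other events, apart from $A_{\{e,f\}}$ itself, have the form $A_{\{e,g\}}$ with $g\ne f$ or $A_{\{f,g\}}$ with $g\ne e$, and there are at most $30+30=60=:d$ of them. If $k\ge1$, then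
\[
  \mathrm e\,p\,(d+1)=\frac{244\,\mathrm e\,k}{D}<\frac{663.3\,k}{D}\le1 ,
\]
and the Local Lemma gives a choice of $\varphi$ for which none of the events occurs. If $k=0$, then $p=0$ and every choice will do. Fix such a $\varphi$.

\medskip\noindent
\emph{The thin grid.}
The two edges of the path $P_{e,\varphi(e)}$ may cross each other. Let $\gamma_e$ be the arc that starts at one end of $e$, follows the first edge of the path up to the first point it has in common with the second edge, and then follows the second edge to the other end of $e$. This is a simple polygonal arc between the ends of $e$, contained in the image of $P_{e,\varphi(e)}$.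

Edges of a drawing contain no vertices in their interiors, so no $\gamma_e$ passes through a vertex of $M_L$ other than its ends. Let $e$ and $f$ be distinct edges in a common window. The images of $P_{e,\varphi(e)}$ and $P_{f,\varphi(f)}$ have no crossing, because $A_{\{e,f\}}$ does not occur, and the only vertices the two paths can share are common ends of $e$ and $f$. So $\gamma_e$ and $\gamma_f$ meet only in a common end of $e$ and $f$, if there is one. Hence every window is drawn by the arcs $\gamma_e$ as a plane graph, which contradicts Proposition~\ref{prop:mobius}.
\end{proof}

\begin{remark}
The graphs $G_{L,D}$, and hence the graphs that prove Theorem~\ref{thm:answer}, are very restricted.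
\begin{itemize}
\item They are \emph{bipartite} and \emph{$2$-degenerate}: every edge joins a vertex of $M_L$ to a middle vertex, which has degree~$2$, so a subgraph with an edge contains a vertex of degree at most~$2$.
\item They are \emph{projective-planar}: $M_L$ embeds in the M\"obius band, and its edges are replaced by parallel paths.
\item They have \emph{pathwidth at most $9$}. For $i=1,\dots,L-1$ in turn, use bags that consist of columns $1$, $i$ and $i+1$ and at most one middle vertex, hence of at most $10$ vertices. Every edge of $M_L$ has both ends in the union of columns $1$, $i$ and $i+1$ for some such $i$ (for the edges between columns $L$ and $L+1$, the latter being column $1$ as a set, take $i=L-1$), so each middle vertex can be put in a bag of its own that contains its two neighbors.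
\end{itemize}
So no function $f$ exists even within these classes. Moreover, the separation persists if close-to-planarity is strengthened to the requirement that some probability distribution on drawings of $G$ gives every edge at most $\varepsilon$ crossings in expectation, for any fixed $\varepsilon>0$. By Theorem~\ref{thm:main} it suffices to take $D=664t$ and $L\ge\max(4,2D/\varepsilon)$.
\end{remark}

\section{The order of magnitude}\label{sec:order}

How large can the gap number of a close-to-planar graph be in terms of its size? The graphs $G_{L,D}$ turn out to be optimal up to constant factors.

\begin{theorem}\label{thm:order}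
\begin{itemize}
\item[(i)] Every graph $G$ satisfies $\operatorname{gap}(G)\le\bigl\lceil\sqrt{\operatorname{cr}(G)/2}\,\bigr\rceil$. Hence every $\kappa$-close-to-planar graph with $m$ edges has $\operatorname{gap}(G)\le\bigl\lceil\sqrt{\kappa m/2}\,\bigr\rceil$.
\item[(ii)] For all real $\kappa>0$ and integers $m$ with $\kappa m\ge20$ and $m\ge320\kappa$, there is a $\kappa$-close-to-planar graph $G$ with at most $m$ edges and $\operatorname{gap}(G)\ge\sqrt{\kappa m}/6000$.
\item[(iii)] For $n\ge128$, the maximum of $\operatorname{gap}(G)$ over $1$-close-to-planar graphs $G$ on $n$ vertices lies between $\sqrt n/2400$ and $\lceil2\sqrt n\,\rceil$. For each fixed integer $k\ge1$, the maximum over $k$-close-to-planar graphs on $n$ vertices is $\Theta_k(\sqrt n)$.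
\end{itemize}
\end{theorem}

For (i) we use the following standard fact, whose proof we recall.

\begin{lemma}\label{lem:simple}
Every graph $G$ has a drawing with $\operatorname{cr}(G)$ crossings in which any two edges cross at most once.
\end{lemma}

\begin{proof}
Take a polygonal drawing with $\operatorname{cr}(G)$ crossings. In a small disc around each crossing point, replace the pieces of the edges that run through it by nearly straight chords with the same ends on the boundary of the disc, each pair crossing at most once and no three concurrent. This does not increase the number of crossings. So we may assume that only two edges meet at each crossing point, and that they cross transversally there.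

Suppose that edges $e$ and $f$ cross at two points $x$ and $y$. Exchange the parts of $e$ and $f$ between $x$ and $y$. The new arcs merely touch at $x$ and at $y$ and can be separated there. Every other crossing point of $e$ or $f$ either remains a crossing of two edges or becomes a point where one of the new arcs meets itself. In the latter case delete the resulting loops, which creates no crossings. So at least two crossings are lost, contrary to minimality.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:order}]
(i) Let $c=\operatorname{cr}(G)$, and take a drawing as in Lemma~\ref{lem:simple}. A set of $s$ edges has at most $s(s-1)/2\le s^2/2$ crossings among its members, and also at most $c$. Since $\min(a,b)\le\sqrt{ab}$ for $a,b\ge0$, it has at most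
\[
  \min\bigl(c,\tfrac12s^2\bigr)\le s\sqrt{c/2}
\]
crossings. By Lemma~\ref{lem:hall}, $\operatorname{gap}(G)\le\lceil\sqrt{c/2}\,\rceil$. The second statement follows from $c\le\kappa m$.

(ii) Let $D=\bigl\lfloor\sqrt{\kappa m/20}\bigr\rfloor$, which is at least $1$ since $\kappa m\ge20$, and let $L=\max(4,\lceil D/\kappa\rceil)$. Then $D/\kappa\le L\le D/\kappa+4$. By Theorem~\ref{thm:main}(a), $G_{L,D}$ is $\kappa$-close-to-planar. The condition $m\ge320\kappa$ gives $\kappa m/20\le m^2/6400$, hence $\sqrt{\kappa m/20}\le m/80$. So the number of edges is
\[
  10LD\le\frac{10D^2}{\kappa}+40D\le\frac m2+40\sqrt{\frac{\kappa m}{20}}\le m .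
\]
Theorem~\ref{thm:main}(b) with $k=\lfloor D/664\rfloor$ gives $\operatorname{gap}(G_{L,D})\ge k+1>D/664$. Since $\lfloor z\rfloor\ge z/2$ for $z\ge1$,
\[
  \operatorname{gap}(G_{L,D})>\frac{D}{664}\ge\frac1{1328}\sqrt{\frac{\kappa m}{20}}\ge\frac{\sqrt{\kappa m}}{6000}.
\]

(iii) \emph{Upper bound.} Let $G$ be $k$-close-to-planar with $n$ vertices and $m$ edges, where $k\ge1$. The Crossing Lemma, due to Ajtai, Chv\'atal, Newborn and Szemer\'edi and to Leighton (see \cite{AZ} for this constant), says that $\operatorname{cr}(G)\ge m^3/(64n^2)$ if $m\ge4n$. Together with $\operatorname{cr}(G)\le km$ it gives $m\le8\sqrt k\,n$ in this case. If $m<4n$, this bound holds as well. By (i),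
\[
  \operatorname{gap}(G)\le\Bigl\lceil\sqrt{km/2}\,\Bigr\rceil\le\bigl\lceil2k^{3/4}\sqrt n\,\bigr\rceil .
\]

\emph{Lower bound.} Let $n\ge128$ and $D=L=\bigl\lfloor\sqrt{n/8}\bigr\rfloor\ge4$. The graph $G_{L,D}$ has at most $8LD\le n$ vertices. Add isolated vertices to reach $n$; this changes neither closeness nor the gap number. The graph is $1$-close-to-planar, hence $k$-close-to-planar for every $k\ge1$. Since $\lfloor z\rfloor\ge\frac45z$ for $z\ge4$, we get, as in (ii),
\[
  \operatorname{gap}(G_{L,D})>\frac D{664}\ge\frac{4}{5\cdot664}\sqrt{\frac n8}\ge\frac{\sqrt n}{2400}.
\]
Both statements of (iii) follow.
\end{proof}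

\begin{thebibliography}{9}

\bibitem{AZ}
Aigner and Ziegler,
\emph{Proofs from THE BOOK}.

\bibitem{AS}
Alon and Spencer,
\emph{The Probabilistic Method}.

\bibitem{dagstuhl}
\emph{Report from Dagstuhl Seminar 19092},
\texttt{http://dagstuhl.sunsite.rwth-aachen.de/}\allowbreak\texttt{volltexte/2019/10863/pdf/}\allowbreak\texttt{dagrep\_v009\_i002\_p123\_19092.pdf},
doi:10.4230/dagrep.9.2.123.

\bibitem{EL}
Erd\H{o}s and Lov\'asz, 1975.

\end{thebibliography}

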